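\title{Free profinite groups of rank at least two are not locally indicable}

\begin{abstract}
A group is locally indicable if each of its non-trivial finitely generated subgroups maps onto $\mathbb Z$. We show that the free profinite group $\widehat F_d$ of finite rank $d$, regarded as an abstract group, is locally indicable if and only if $d\le 1$; this disproves the conjecture that all these groups are locally indicable. More generally, a profinite group that is locally indicable is prosolvable, and for projective profinite groups the converse holds. For $d\ge 2$ the group $\widehat F_d$ even contains a non-trivial finitely generated perfect subgroup. The subgroups are obtained by writing a suitable closed subgroup as a fiber product of two quotients that contain torsion of coprime orders.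
\end{abstract}

\section{Introduction}\label{sec:intro}

A group $G$ is \emph{locally indicable} if every non-trivial finitely generated subgroup of $G$ admits a surjective homomorphism onto $\mathbb Z$. By the structure theorem for finitely generated abelian groups, a finitely generated group $H$ maps onto $\mathbb Z$ if and only if its abelianization $H^{\mathrm{ab}}$ is infinite. So the definition forbids exactly one thing: a finitely generated subgroup $H\ne 1$ with $H^{\mathrm{ab}}$ finite. The simplest such $H$ is a finite cyclic group, so locally indicable groups are torsion-free. For abelian groups the converse holds, since a non-trivial finitely generated torsion-free abelian group is isomorphic to $\mathbb Z^r$ with $r\ge1$. Free groups are locally indicable, because their subgroups are free.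

Let $\widehat F_d$ be the free profinite group of finite rank $d$, that is, the profinite completion of the free group of rank $d$. We ask whether $\widehat F_d$ is locally indicable after the topology is forgotten: the subgroups are the abstract subgroups generated by finitely many elements, not their closures, and the homomorphisms onto $\mathbb Z$ need not be continuous. The following conjecture is taken from \cite{genus}.

\begin{quote}
\textbf{Conjecture.} A free profinite group of finite rank is locally indicable as an abstract group.
\end{quote}

The evidence is good. The group $\widehat F_0=1$ is locally indicable for trivial reasons, and $\widehat F_1=\widehat{\mathbb Z}=\prod_p\mathbb Z_p$ is torsion-free abelian. For every $d$ the group $\widehat F_d$ is torsion-free, and a finitely generated subgroup of $\widehat F_d$ maps onto $\mathbb Z$ as soon as its closure has a non-trivial finite abelian continuous quotient (Section~\ref{sec:projective}). This covers all dense subgroups and all subgroups of closed pro-$p$ subgroups. Nevertheless the conjecture fails in every rank $d\ge2$.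

\begin{theorem}\label{thm:A}
Let $d\ge2$. Then $\widehat F_d$ has a finitely generated abstract subgroup $H$ that maps onto the alternating group $A_5$ and has finite abelianization. Consequently, $\widehat F_d$ is locally indicable if and only if $d\le1$.
\end{theorem}

The failure is caused by non-solvable finite quotients, and for projective profinite groups (recalled in Section~\ref{sec:projective}) by nothing else.

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] If a profinite group is locally indicable as an abstract group, then it is prosolvable.
\item[(2)] A projective profinite group is locally indicable as an abstract group if and only if it is prosolvable. In particular, this holds for every closed subgroup of a free profinite group.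
\end{enumerate}
\end{theorem}

Projectivity cannot be dropped from (2): a non-trivial finite cyclic group is prosolvable and is not locally indicable. Finally, the finite abelianization in Theorem~\ref{thm:A} can be made trivial.

\begin{theorem}\label{thm:C}
For $d\ge2$, the group $\widehat F_d$ contains a non-trivial finitely generated abstract subgroup that is perfect.
\end{theorem}

Section~\ref{sec:projective} proves the positive half of Theorem~\ref{thm:B} and thereby shows where a counterexample has to lie. Section~\ref{sec:idea} explains the construction on small cases. Its ingredients are proved in Sections~\ref{sec:fiber} and~\ref{sec:lifting} and assembled in Section~\ref{sec:finiteab}. Section~\ref{sec:perfect} proves Theorem~\ref{thm:C}.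

\medskip
\noindent\textbf{Conventions.} The words ``subgroup'', ``homomorphism'' and ``finitely generated'' refer to abstract groups; we say ``closed'' and ``continuous'' when the topology is meant. For a group $X$ we write $[x,y]=xyx^{-1}y^{-1}$, $X'=[X,X]$, $X''=(X')'$ and $X^{\mathrm{ab}}=X/X'$; the group $X$ is \emph{perfect} if $X'=X$. The cyclic group of order $n$ is $C_n$. For a set $\sigma$ of primes, a finite group is a \emph{$\sigma$-group}, and an element of finite order is a \emph{$\sigma$-element}, if all prime divisors of its order lie in $\sigma$. Two sets of primes are \emph{complementary} if every prime lies in exactly one of them.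

\section{Projective groups and the prosolvable case}\label{sec:projective}

A profinite group $P$ is a compact Hausdorff group that is the inverse limit of its finite quotients $P/W$, where $W$ runs over the open normal subgroups. Finite groups carry the discrete topology. Closed subgroups of $P$ and quotients of $P$ by closed normal subgroups are profinite, and a closed subgroup $N$ is the inverse limit of the groups $N/(N\cap W)\cong NW/W$. The group $P$ is \emph{prosolvable}, \emph{pronilpotent} or \emph{pro-$\sigma$} if all the $P/W$ are solvable, nilpotent or $\sigma$-groups, respectively; these properties pass to closed subgroups.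

The group $\widehat F_d$ has a basis $x_1,\dots,x_d$ such that every map from the basis to a finite group extends uniquely to a continuous homomorphism. Hence for $d\ge2$ every finite group generated by two elements is a continuous quotient of $\widehat F_d$. For a free profinite group of infinite rank the same extension property holds for the maps that send all but finitely many basis elements to $1$.

A profinite group $P$ is \emph{projective} if, for every surjection $\varepsilon\colon A\to B$ of finite groups, every continuous homomorphism $\chi\colon P\to B$ has a continuous lift, that is, a continuous homomorphism $\psi\colon P\to A$ with $\varepsilon\psi=\chi$. We use three facts.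
\begin{enumerate}
\item[(P1)] Free profinite groups are projective: choose $\psi(x)\in\varepsilon^{-1}(\chi(x))$ for each basis element $x$, with $\psi(x)=1$ when $\chi(x)=1$, and extend.
\item[(P2)] Closed subgroups of projective profinite groups are projective; see \cite[Section 7.6]{RZ} and \cite[I.5.9]{Serre}.
\item[(P3)] Projective profinite groups are torsion-free. Otherwise there is a subgroup $C_p$ of prime order; it is finite, so closed, so projective by (P2). But the identity map of $C_p$ does not lift along $C_{p^2}\to C_p$, because the elements of order $p$ of $C_{p^2}$ lie in the kernel.
\end{enumerate}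

To map a subgroup $H$ of $P$ onto $\mathbb Z$, the natural attempt is to send it to the largest abelian profinite quotient of its closure. This works if that quotient is torsion-free and non-trivial, and projectivity gives the first property.

\begin{proposition}\label{prop:positive}
Let $P$ be a projective profinite group, $H\le P$ a finitely generated subgroup and $Q$ its closure. If $Q$ has a non-trivial finite abelian continuous quotient, then $H$ maps onto $\mathbb Z$.
\end{proposition}

\begin{proof}
By (P2), $Q$ is projective. Let $Y=Q/\overline{Q'}$, an abelian profinite group, written additively. Call a continuous homomorphism to one of the finite groups $\frac1m\mathbb Z/\mathbb Z$ a \emph{character}. A character of $Q$ kills $Q'$ and has closed kernel, so it factors through $Y$. Characters separate the points of $Y$: an element $y\neq0$ survives in some finite quotient $Y/W$, which is a product of cyclic groups, and so it survives in a cyclic quotient.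

We claim that $Y$ is torsion-free. Let $y\in Y$ and $n\ge1$ with $ny=0$, and let $\chi\colon Q\to\frac1m\mathbb Z/\mathbb Z$ be a character. Multiplication by $n$ is a surjection $\frac1{mn}\mathbb Z/\mathbb Z\to\frac1m\mathbb Z/\mathbb Z$. Since $Q$ is projective, there is a character $\psi$ of $Q$ with $n\psi=\chi$. Then $\chi(y)=n\psi(y)=\psi(ny)=0$. As $\chi$ was arbitrary, $y=0$.

By hypothesis $Y\ne0$. The image of $H$ in $Y$ is dense, hence non-zero, and it is a finitely generated torsion-free abelian group. So it is isomorphic to $\mathbb Z^r$ with $r\ge1$, and $H$ maps onto $\mathbb Z$.
\end{proof}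

\begin{corollary}\label{cor:positive}
A projective prosolvable group is locally indicable.
\end{corollary}

\begin{proof}
Let $H\ne1$ be a finitely generated subgroup of such a group, with closure $Q$. Then $Q\neq 1$ is prosolvable, so it has a non-trivial finite solvable continuous quotient $G$, and $G^{\mathrm{ab}}\ne1$. Apply Proposition~\ref{prop:positive}.
\end{proof}

By Proposition~\ref{prop:positive}, if a finitely generated subgroup $H\ne1$ of $\widehat F_d$ does not map onto $\mathbb Z$, then every finite continuous quotient of its closure is perfect. This is a condition on the closure of $H$, whereas finiteness of $H^{\mathrm{ab}}$ requires actual relations among the generators of $H$. The problem is to produce such relations inside $\widehat F_d$.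

\section{The idea: torsion in two quotients}\label{sec:idea}

The cheapest way to make the abelianization of a group finite is to generate it by finitely many elements of finite order. This is not available in $\widehat F_d$, which is torsion-free. But a torsion-free group can be a fiber product of two groups that do have torsion. Given homomorphisms $\alpha_i\colon\Gamma_i\to S$ for $i=1,2$, their \emph{fiber product} is
\[
\Gamma_1\times_S\Gamma_2=\{(u,v)\in\Gamma_1\times\Gamma_2:\alpha_1(u)=\alpha_2(v)\},
\]
and its \emph{natural map} to $S$ is $(u,v)\mapsto\alpha_1(u)$.

\begin{example}\label{ex:Zhat}
Let $P_0=\widehat{\mathbb Z}=\prod_p\mathbb Z_p$ and let $P_0\to S=\mathbb Z/6=\mathbb Z/2\times\mathbb Z/3$ be reduction modulo $6$. The kernel is $N=N_2\times N_{\mathrm{odd}}$ with $N_2=2\mathbb Z_2$ and $N_{\mathrm{odd}}=3\mathbb Z_3\times\prod_{p\ge5}\mathbb Z_p$. The two quotients are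
\[
P_0/N_2=\mathbb Z/2\times\prod_{p\ \mathrm{odd}}\mathbb Z_p,\qquad P_0/N_{\mathrm{odd}}=\mathbb Z_2\times\mathbb Z/3 .
\]
A pair $\bigl((a,b),(c,e)\bigr)$ in their product has matching images in $S$ if and only if $a=c \bmod 2$ and $e=b_3\bmod 3$. Such a pair is determined by $c\in\mathbb Z_2$ and $b\in\prod_{p\ \mathrm{odd}}\mathbb Z_p$, which are arbitrary. So $\widehat{\mathbb Z}$ is the fiber product of the two quotients over $S$. Although $\widehat{\mathbb Z}$ is torsion-free, the involution of $S$ lifts to an involution of $P_0/N_2$, and the elements of order $3$ of $S$ lift to elements of order $3$ of $P_0/N_{\mathrm{odd}}$.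

Now form pairs $(u,v)$ with the same image in $S$, where $u$ is a product of lifted involutions and $v$ is a product of lifted elements of order $3$. Every such pair is an element of $P_0$. Here the image of $u$ lies in $\mathbb Z/2$ and the image of $v$ in $\mathbb Z/3$, so only the trivial pair occurs. This agrees with the local indicability of $\widehat{\mathbb Z}$.
\end{example}

To obtain a subgroup that maps onto $S$, the group $S$ should be generated by its involutions and also by its elements of order $3$. Then $S^{\mathrm{ab}}$ is both a $2$-group and a $3$-group, so $S$ is perfect. Groups of order less than $60$ are solvable, so the first candidate is $S=A_5$, and it qualifies because it is simple.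

Suppose then that $P_0$ is a closed subgroup of $\widehat F_d$ mapping onto $A_5$, with a kernel that splits as $N=N_2\times N_{\mathrm{odd}}$, a pro-$2$ group times a pro-odd group. As in the example, $P_0$ is the fiber product of $P_0/N_2$ and $P_0/N_{\mathrm{odd}}$ over $A_5$. The kernel of $P_0/N_2\to A_5$ is pro-odd, so it does not obstruct the lifting of involutions; the kernel of $P_0/N_{\mathrm{odd}}\to A_5$ is pro-$2$, so it does not obstruct the lifting of $3$-cycles. Now there are many pairs. Composing from right to left, $(1\,2)(3\,4)=(1\,2\,3)(2\,3\,4)$. If $s\in P_0/N_2$ is an involution above $(1\,2)(3\,4)$ and $x,y\in P_0/N_{\mathrm{odd}}$ are elements of order $3$ above $(1\,2\,3)$ and $(2\,3\,4)$, then $h=(s,xy)$ is a non-trivial element of $P_0$. It has infinite order by (P3), and $h^2=(1,(xy)^2)$ lies in $N_2$. The subgroup $H$ of Theorem~\ref{thm:A} consists of all pairs of this kind. Its relations come from the orders of the lifts in each coordinate and from the fact that elements $(u,1)$ and $(1,v)$ commute.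

Three things have to be proved: that the group of such pairs has finite abelianization (Section~\ref{sec:fiber}), that $P_0$ exists, and that elements of finite order lift as described (Section~\ref{sec:lifting}).

\section{Fiber products with finite abelianization}\label{sec:fiber}

The fiber product of two groups over a finite group has finite index in their direct product, and finiteness of the abelianization does not pass to subgroups of finite index in general. The following example shows both the danger and the reason it does not occur.

\begin{example}\label{ex:dihedral}
Let $\Gamma=C_2*C_2=\langle s,t\mid s^2,t^2\rangle$ be the infinite dihedral group and let $\alpha\colon\Gamma\to C_2$ send $s$ and $t$ to the generator. Then $\Gamma^{\mathrm{ab}}=C_2\times C_2$, while $K=\ker\alpha=\langle st\rangle$ is infinite cyclic. The fiber product $L=\Gamma\times_{C_2}\Gamma$ contains $K\times K\cong\mathbb Z^2$ with index $2$. Conjugation by $(s,s)\in L$ inverts $K\times K$, since $s(st)s^{-1}=ts=(st)^{-1}$. A homomorphism $\varphi\colon L\to\mathbb Z$ is constant on conjugacy classes, so $\varphi(k)=\varphi(k^{-1})=-\varphi(k)$ for $k\in K\times K$. Thus $\varphi$ vanishes on a subgroup of finite index, and $\varphi=0$.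 By contrast, the fiber product of $\alpha$ with the non-surjective map $1\to C_2$ is $K\cong\mathbb Z$.
\end{example}

In general, surjectivity makes the restriction of $\varphi$ to each kernel invariant under conjugation by the whole factor, and the transfer shows that an invariant homomorphism vanishes.

\begin{lemma}\label{lem:fiber}
Let $S$ be a finite group, let $\alpha_i\colon\Gamma_i\to S$ $(i=1,2)$ be surjective homomorphisms from finitely generated groups, and let $L=\Gamma_1\times_S\Gamma_2$.
\begin{enumerate}
\item[(a)] $L$ is finitely generated, and the projections $L\to\Gamma_i$ and the natural map $L\to S$ are surjective.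
\item[(b)] If $\Gamma_1^{\mathrm{ab}}$ and $\Gamma_2^{\mathrm{ab}}$ are finite, then $L^{\mathrm{ab}}$ is finite.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The group $L$ is the preimage of the diagonal subgroup under $\Gamma_1\times\Gamma_2\to S\times S$. So it has finite index in a finitely generated group and is finitely generated. Given $u\in\Gamma_1$, surjectivity of $\alpha_2$ gives $v$ with $\alpha_2(v)=\alpha_1(u)$, so $L\to\Gamma_1$ is onto; by symmetry so is $L\to\Gamma_2$. The natural map is the composite of $L\to\Gamma_1$ with $\alpha_1$.

(b) Let $K_i=\ker\alpha_i$. The kernel of $L\to S$ is $K_1\times K_2$. Let $\varphi\colon L\to\mathbb Z$ be a homomorphism and define a homomorphism $a\colon K_1\to\mathbb Z$ by $a(k)=\varphi(k,1)$. For $g\in\Gamma_1$ choose $g'$ with $(g,g')\in L$, using (a). Then $(gkg^{-1},1)=(g,g')(k,1)(g,g')^{-1}$, so $a(gkg^{-1})=a(k)$ for all $k\in K_1$.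

Let $t_1,\dots,t_m$ be representatives of the cosets $tK_1$ in $\Gamma_1$, where $m=|S|$. For $g\in\Gamma_1$ write $gt_i=t_{g(i)}k_i(g)$ with $k_i(g)\in K_1$; here $i\mapsto g(i)$ is a permutation of $\{1,\dots,m\}$. Put $V(g)=\sum_i a(k_i(g))$. From
\[
gh\,t_i=g\,t_{h(i)}k_i(h)=t_{g(h(i))}\,k_{h(i)}(g)\,k_i(h)
\]
we get $k_i(gh)=k_{h(i)}(g)k_i(h)$, and summing over $i$ gives $V(gh)=V(g)+V(h)$. So $V\colon\Gamma_1\to\mathbb Z$ is a homomorphism, and $V=0$ because $\Gamma_1^{\mathrm{ab}}$ is finite. For $k\in K_1$ we have $kt_i=t_i\cdot t_i^{-1}kt_i$ with $t_i^{-1}kt_i\in K_1$, so
\[
0=V(k)=\sum_i a(t_i^{-1}kt_i)=m\,a(k).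
\]
Hence $\varphi$ vanishes on $K_1\times1$. The same argument with the indices exchanged shows that it vanishes on $1\times K_2$. So $\varphi$ factors through the finite group $S$, and $\varphi=0$. Thus the finitely generated group $L$ does not map onto $\mathbb Z$, and $L^{\mathrm{ab}}$ is finite.
\end{proof}

\section{Minimal covers and coprime lifting}\label{sec:lifting}

\subsection*{A closed subgroup with pronilpotent kernel}
We need a closed subgroup $P_0$ that maps onto $S$ and whose kernel is a direct product along a partition of the primes. An arbitrary kernel does not split in this way (already $S_3$ is not a direct product of a $2$-group and a group of odd order), but a nilpotent one does. Nilpotency comes from making $P_0$ as small as possible.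

Recall that the Frattini subgroup $\Phi(G)$ of a finite group $G$ is the intersection of its maximal subgroups; if $G=\Phi(G)U$ for a subgroup $U$, then $U=G$. It is nilpotent: for a Sylow subgroup $R$ of $\Phi(G)$ the Frattini argument gives $G=\Phi(G)N_G(R)$, so $N_G(R)=G$, and a finite group all of whose Sylow subgroups are normal is nilpotent.

\begin{lemma}\label{lem:minimal}
Let $\pi\colon P\to G$ be a continuous homomorphism from a profinite group to a finite group, and let $S\le\pi(P)$. There is a closed subgroup $P_0\le P$ with $\pi(P_0)=S$ such that $N=P_0\cap\ker\pi$ is pronilpotent.
\end{lemma}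

\begin{proof}
Consider the closed subgroups $Q\le P$ with $\pi(Q)=S$; one of them is $\pi^{-1}(S)$. Let $(Q_i)$ be a non-empty chain of such subgroups. For each $s\in S$ the sets $Q_i\cap\pi^{-1}(s)$ are compact, non-empty and totally ordered by inclusion, so their intersection is non-empty. Hence $\bigcap_iQ_i$ again maps onto $S$. By Zorn's lemma there is a minimal such subgroup $P_0$.

Let $W$ be an open normal subgroup of $P_0$ and let $U/W$ be a maximal subgroup of $P_0/W$. Then $U$ is a proper open, hence closed, subgroup of $P_0$. If $N\not\le U$, then $UN=P_0$ by maximality, so $\pi(U)=\pi(UN)=S$, contradicting the minimality of $P_0$. Therefore $N\le U$ for all such $U$, which means $NW/W\le\Phi(P_0/W)$. So all the groups $NW/W$ are nilpotent, and $N$ is pronilpotent.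
\end{proof}

\begin{lemma}\label{lem:split}
Let $P_0$ be a profinite group, $N$ an open normal pronilpotent subgroup, $S=P_0/N$, and let $\sigma,\tau$ be complementary sets of primes. Then $N=N_\sigma\times N_\tau$, where $N_\sigma$ is pro-$\sigma$, $N_\tau$ is pro-$\tau$, and both are closed normal subgroups of $P_0$. The map
\[
P_0\longrightarrow (P_0/N_\sigma)\times_S(P_0/N_\tau),\qquad g\longmapsto(gN_\sigma,gN_\tau),
\]
is an isomorphism.
\end{lemma}

\begin{proof}
Let $W$ run over the open normal subgroups of $P_0$. The finite nilpotent group $NW/W$ is the direct product of its Sylow subgroups, so its $\sigma$-elements and its $\tau$-elements form two subgroups of which it is the direct product. Let $N_\sigma$ be the set of $x\in N$ such that $xW$ is a $\sigma$-element for all $W$, and define $N_\tau$ in the same way. These are closed subgroups, pro-$\sigma$ and pro-$\tau$ respectively, and they are normal in $P_0$ because conjugation preserves orders. An element of $N_\sigma\cap N_\tau$ is trivial modulo every $W$, so $N_\sigma\cap N_\tau=1$. For $x\in N$, the decomposition of $xW$ into a $\sigma$-part and a $\tau$-part is unique, hence compatible with the maps $P_0/W_1\to P_0/W_2$ for $W_1\le W_2$. In the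 inverse limit it gives $x\in N_\sigma N_\tau$. So $N=N_\sigma\times N_\tau$.

The displayed map is injective because $N_\sigma\cap N_\tau=1$. Let $a,b\in P_0$ with $aN=bN$ and write $a^{-1}b=xy$ with $x\in N_\sigma$, $y\in N_\tau$. Then $g=ax=by^{-1}$ maps to $(aN_\sigma,bN_\tau)$.
\end{proof}

\subsection*{Lifting}
The kernel of $P_0/N_\sigma\to S$ is $N/N_\sigma\cong N_\tau$, which involves no prime of $\sigma$. The tool for lifting $\sigma$-groups across such a kernel is the Schur--Zassenhaus theorem. A \emph{complement} to a normal subgroup $M$ of $E$ is a subgroup $D$ with $MD=E$ and $M\cap D=1$.

\begin{theorem}[Schur--Zassenhaus; {\cite[Section 2.3]{RZ}}]\label{thm:SZ}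
Let $\sigma,\tau$ be complementary sets of primes. Let $E$ be a profinite group and $M$ a closed normal subgroup that is pronilpotent and pro-$\tau$, with $E/M$ a finite $\sigma$-group. Then $M$ has a complement in $E$, and any two complements are conjugate by an element of $M$.
\end{theorem}

This reduces to the theorem for finite groups by compactness. Let $W$ run over the open normal subgroups of $E$ contained in $M$. The complements to $M/W$ in $E/W$ form an inverse system of non-empty finite sets, and a point of its limit gives a complement in $E$. If $D_1,D_2$ are complements in $E$, the sets $\{m\in M: mD_1m^{-1}W=D_2W\}$ are closed, non-empty and directed downward, and a point $m$ of their intersection satisfies $mD_1m^{-1}=D_2$ because $D_1$ and $D_2$ are finite.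

Recall that the amalgam $A*_CB$ of groups $A$ and $B$ along a common subgroup $C$ is characterized as follows: its homomorphisms to a group $E$ correspond to pairs of homomorphisms $A\to E$, $B\to E$ that agree on $C$. Call a group a \emph{$\sigma$-product} if it is a free product of finitely many factors, each of which is a finite $\sigma$-group or an amalgam $A*_CB$ of two finite $\sigma$-groups. A $\sigma$-product is finitely generated. Amalgams, and with them the conjugacy part of Theorem~\ref{thm:SZ}, are needed only for Theorem~\ref{thm:C}.

\begin{lemma}\label{lem:lift}
Let $\sigma,\tau$ be complementary sets of primes. Let $\varepsilon\colon E\to S$ be a continuous surjection of a profinite group onto a finite group whose kernel $M$ is pronilpotent and pro-$\tau$. Let $\Gamma$ be a $\sigma$-product. Then for every homomorphism $\alpha\colon\Gamma\to S$ there is a homomorphism $\tilde\alpha\colon\Gamma\to E$ with $\varepsilon\tilde\alpha=\alpha$.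
\end{lemma}

\begin{proof}
A homomorphism from a free product may be prescribed freely on the factors, so it suffices to treat one factor.

Let $\Gamma=A$ be a finite $\sigma$-group. The group $S$ need not be a $\sigma$-group and $\alpha$ need not be injective, so we pull the extension back to $A$. The group $E_A=E\times_SA$ is a closed subgroup of $E\times A$, and the projection $E_A\to A$ is surjective with kernel $M\times1$. A complement to $M\times1$ in $E_A$ maps isomorphically onto $A$, so it is the graph $\{(f(a),a):a\in A\}$ of a homomorphism $f\colon A\to E$, and $\varepsilon f=\alpha$ because the graph lies in $E_A$. Conversely, the graph of every lift of $\alpha$ is a complement. Theorem~\ref{thm:SZ} provides a complement, hence a lift.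

Let $\Gamma=A*_CB$. Choose lifts $f$ of $\alpha|_A$ and $g$ of $\alpha|_B$; they need not agree on $C$. The graphs of $f|_C$ and $g|_C$ are two complements to $M\times1$ in $E_C=E\times_SC$, and $C$ is a $\sigma$-group. By Theorem~\ref{thm:SZ} there is $n\in M$ such that $(n,1)$ conjugates the second graph to the first. Thus $(ng(c)n^{-1},c)$ lies in the graph of $f|_C$, that is, $ng(c)n^{-1}=f(c)$ for all $c\in C$. The map $b\mapsto ng(b)n^{-1}$ is still a lift of $\alpha|_B$, since $\varepsilon(n)=1$, and it agrees with $f$ on $C$. The two maps define the required lift on $A*_CB$.
\end{proof}

Coprimality is essential: the identity map of $C_2$ does not lift along $C_4\to C_2$. This is why neither $\Gamma_\sigma$ nor $\Gamma_\tau$ below is mapped to $P$ itself, but only their fiber product.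

\begin{proposition}\label{prop:main}
Let $\pi\colon P\to G$ be a continuous homomorphism from a profinite group to a finite group and let $S\le\pi(P)$. Let $\sigma,\tau$ be complementary sets of primes, let $\Gamma_\sigma$ be a $\sigma$-product and $\Gamma_\tau$ a $\tau$-product, with surjective homomorphisms $\alpha_\sigma\colon\Gamma_\sigma\to S$ and $\alpha_\tau\colon\Gamma_\tau\to S$, and let $L=\Gamma_\sigma\times_S\Gamma_\tau$. Then there is a homomorphism $\lambda\colon L\to P$ such that $\pi\lambda$ is the natural surjection $L\to S$.
\end{proposition}

\begin{proof}
Take $P_0$ and $N$ as in Lemma~\ref{lem:minimal}, identify $P_0/N$ with $S$ via $\pi$, and write $N=N_\sigma\times N_\tau$ as in Lemma~\ref{lem:split}. The kernel of $P_0/N_\sigma\to S$ is isomorphic to $N_\tau$, which is pronilpotent and pro-$\tau$, so Lemma~\ref{lem:lift} lifts $\alpha_\sigma$ to $\tilde\alpha_\sigma\colon\Gamma_\sigma\to P_0/N_\sigma$. With $\sigma$ and $\tau$ exchanged, $\alpha_\tau$ lifts to $\tilde\alpha_\tau\colon\Gamma_\tau\to P_0/N_\tau$. For $(u,v)\in L$ the elements $\tilde\alpha_\sigma(u)$ and $\tilde\alpha_\tau(v)$ have the same image $\alpha_\sigma(u)=\alpha_\tau(v)$ in $S$. So $(u,v)\mapsto(\tilde\alpha_\sigma(u),\tilde\alpha_\tau(v))$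 is a homomorphism from $L$ to $(P_0/N_\sigma)\times_S(P_0/N_\tau)$ that commutes with the natural maps to $S$. Compose it with the inverse of the isomorphism in Lemma~\ref{lem:split}.
\end{proof}

\section{Subgroups with finite abelianization}\label{sec:finiteab}

\begin{proposition}\label{prop:pq}
Let $\pi\colon P\to G$ be a continuous homomorphism from a profinite group to a finite group, let $S\le\pi(P)$, and let $p\neq q$ be primes. Suppose that $S$ is generated by its elements of $p$-power order and also by its elements of $q$-power order. Then $P$ has a finitely generated subgroup $H$ with $\pi(H)=S$ and $H^{\mathrm{ab}}$ finite.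
\end{proposition}

\begin{proof}
Let $\sigma=\{p\}$ and let $\tau$ be the set of all other primes, so $q\in\tau$. Let $\Gamma_\sigma$ be the free product of the cyclic subgroups of $S$ of $p$-power order and $\Gamma_\tau$ the free product of the cyclic subgroups of $q$-power order, each mapped to $S$ by the inclusions of the factors. By hypothesis both maps are onto. Both groups are generated by finitely many elements of finite order, so their abelianizations are finite. Let $L$ and $\lambda$ be as in Proposition~\ref{prop:main} and put $H=\lambda(L)$. Then $\pi(H)=S$. By Lemma~\ref{lem:fiber}, $L$ is finitely generated and $L^{\mathrm{ab}}$ is finite, and both properties pass to the quotient $H$.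
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $d\ge2$. The group $A_5$ is generated by two elements: the order of $\langle(1\,2\,3),(1\,2\,3\,4\,5)\rangle$ is divisible by $15$, and a proper subgroup of index at most $4$ would embed the simple group $A_5$ of order $60$ in $S_4$ through the action on cosets. So there is a continuous surjection $\pi\colon\widehat F_d\to A_5$. For $\ell\in\{2,3\}$ the elements of $\ell$-power order generate a non-trivial normal subgroup of $A_5$, hence all of $A_5$. Proposition~\ref{prop:pq} with $S=A_5$, $p=2$, $q=3$ gives a finitely generated subgroup $H$ that maps onto $A_5$ and has finite abelianization. Then $H\ne1$ and $H$ does not map onto $\mathbb Z$, so $\widehat F_d$ is not locally indicable. For $d\le1$ the group $\widehat F_d$ is torsion-free abelian, hence locally indicable.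
\end{proof}

For a general non-solvable finite quotient $G$ the hypothesis of Proposition~\ref{prop:pq} may fail with $S=G$, because it forces $S$ to be perfect. This is why the proposition allows a subgroup $S$ of $G$; a minimal non-solvable subgroup plays the part of $A_5$.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(1) Let $P$ be a profinite group that is not prosolvable, and let $\pi\colon P\to G$ be a continuous surjection onto a non-solvable finite group. Let $S\le G$ be minimal among the non-solvable subgroups of $G$, so that all proper subgroups of $S$ are solvable. If $S'$ were solvable, then $S$ would be; so $S'$ is not solvable, and $S'=S$ by minimality. Let $R$ be a maximal proper normal subgroup of $S$. Then $T=S/R$ is simple, and it is perfect and non-trivial, hence not solvable. Groups of prime power order are solvable, so $|T|$ has two prime divisors $p\neq q$.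

For $\ell\in\{p,q\}$ let $X_\ell$ be the subgroup of $S$ generated by the elements of $\ell$-power order. It is normal in $S$ and contains a Sylow $\ell$-subgroup of $S$, whose image in $T$ is a Sylow $\ell$-subgroup of $T$ and so is non-trivial. Thus the image of $X_\ell$ in $T$ is a non-trivial normal subgroup, hence equal to $T$. Therefore $X_\ell$ is not solvable, and $X_\ell=S$ by minimality. Proposition~\ref{prop:pq} gives a finitely generated subgroup $H\le P$ with $\pi(H)=S\ne1$ and $H^{\mathrm{ab}}$ finite. So $P$ is not locally indicable.

(2) One implication is (1), which did not use projectivity, and the other is Corollary~\ref{cor:positive}. Closed subgroups of free profinite groups are projective by (P1) and (P2).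
\end{proof}

\section{Perfect subgroups}\label{sec:perfect}

The group $L$ used for Theorem~\ref{thm:A} is not perfect, since it maps onto $\Gamma_\sigma$, a free product of copies of $C_2$. Passing to $L'$ does not help. Indeed $\Gamma_\sigma$ maps onto the infinite dihedral group $\langle s,t\mid s^2,t^2\rangle$, so $L'$ maps onto its derived subgroup $\langle(st)^2\rangle\cong\mathbb Z$. We therefore look for perfect groups $\Gamma_\sigma$ and $\Gamma_\tau$.

\subsection*{Fiber products of perfect groups}
A fiber product of perfect groups need not be perfect. The group $\mathrm{SL}_2(\mathbb F_5)$ maps onto $\mathrm{PSL}_2(\mathbb F_5)\cong A_5$ with kernel $\{\pm1\}$. It is perfect: its derived subgroup maps onto $A_5$, and it cannot be a copy of $A_5$ because $-1$ is the only involution of $\mathrm{SL}_2(\mathbb F_5)$. The fiber product of two copies of $\mathrm{SL}_2(\mathbb F_5)$ over $A_5$ is $\{(u,\pm u)\}\cong\mathrm{SL}_2(\mathbb F_5)\times C_2$. Here the derived subgroup is perfect, and this holds in general.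

\begin{lemma}\label{lem:perfectfiber}
In the situation of Lemma~\ref{lem:fiber}, suppose that $\Gamma_1$ and $\Gamma_2$ are perfect. Then $L'$ is finitely generated and perfect, and it maps onto $S$.
\end{lemma}

\begin{proof}
The group $S$ is perfect, being a quotient of $\Gamma_1$. Let $J_1=\ker\alpha_1\times1$ and $J_2=1\times\ker\alpha_2$; these are normal subgroups of $L$ with $L/J_1J_2\cong S$. Since $L\to\Gamma_1$ is onto, the image of $L''$ in $\Gamma_1$ is $\Gamma_1''=\Gamma_1$. The commutator $[(k,1),(u,v)]=([k,u],1)$ depends only on $k$ and $u$, so $[J_1,L]=[J_1,L'']$. As $L''$ is normal in $L$, we have $[J_1,L'']\le L''$. Thus $[J_1,L]\le L''$, and by symmetry $[J_2,L]\le L''$.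

Let $E=L/L''$ and let $Z$ be the image of $J_1J_2$ in $E$. We have shown that $Z$ is central in $E$. The group $E/Z$ is a quotient of $S$, hence perfect, so $E=E'Z$. Since $Z$ is central, $E'=[E'Z,E'Z]=E''$, and $E''=1$ by the definition of $E$. Thus $L'=L''$, which says that $L'$ is perfect. By Lemma~\ref{lem:fiber}, $L'$ has finite index in the finitely generated group $L$, so it is finitely generated. Its image in $S$ is $S'=S$.
\end{proof}

\subsection*{Perfect amalgams}
The abelianization of a free product is the direct sum of the abelianizations of the factors, so a free product of finite groups is perfect only if every factor is. One of two complementary sets of primes omits $2$, and finite groups of odd order are solvable (the odd order theorem, used here only as motivation). So on one side of the fiber product there are no non-trivial finite perfect factors. An amalgam $A*_CB$ of solvable groups can be perfect, however. It suffices that $C=C_q\times C_r$, that $A$ is generated by $A'$ and $C_r$ with $C_q\le A'$, and that $B$ is generated by $B'$ and $C_q$ with $C_r\le B'$. We need a finite $\{q,r\}$-group in which $C_q$ consists of commutators and commutes with $C_r$; the center of a Heisenberg group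 serves as $C_q$.

\begin{lemma}\label{lem:Gqr}
Let $q\neq r$ be primes. There is a finite $\{q,r\}$-group $G_{q,r}$ containing $C_q\times C_r$ such that $C_q\le G_{q,r}'$ and $G_{q,r}=G_{q,r}'C_r$.
\end{lemma}

\begin{proof}
Let $g$ generate $C_r$, and let $V$ be the augmentation ideal of the group algebra $\mathbb F_q[C_r]$, the set of elements whose coefficients sum to $0$. It is a $C_r$-invariant subspace of dimension $r-1\ge1$. The vectors of $\mathbb F_q[C_r]$ fixed by $g$ are the multiples of $1+g+\dots+g^{r-1}$, whose coefficient sum $r$ is non-zero in $\mathbb F_q$. So $g$ and $g^{-1}$ fix no non-zero vector of $V$, and $g-1$ and $g^{-1}-1$ are injective, hence bijective, on $V$. Let $C_r$ act on the dual space $V^*$ by $(gf)(v)=f(g^{-1}v)$. On $V^*$ the map $g-1$ is the transpose of $g^{-1}-1$, so it is bijective as well.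

Let $M=V\times V^*\times\mathbb F_q$ with the product
\[
(v,f,z)(v',f',z')=(v+v',\,f+f',\,z+z'+f(v')).
\]
In a triple product both bracketings give the last coordinate $z+z'+z''+f(v')+f(v'')+f'(v'')$, so the product is associative. The identity is $(0,0,0)$ and $(v,f,z)^{-1}=(-v,-f,f(v)-z)$. So $M$ is a finite $q$-group. The subgroup $Z_0=\{(0,0,z)\}\cong C_q$ is central, $M/Z_0\cong V\oplus V^*$, and comparing the two products of a pair of elements gives
\[
[(v,f,z),(v',f',z')]=(0,0,f(v')-f'(v)).
\]
Since $V\ne0$ there are $f$ and $v'$ with $f(v')=1$, so $M'=Z_0$. The formula $g(v,f,z)=(gv,gf,z)$ defines an action of $C_r$ on $M$ by automorphisms, because $(gf)(gv')=f(v')$, and this action fixes $Z_0$ pointwise.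

Let $G_{q,r}=M\rtimes C_r$. It is a $\{q,r\}$-group, it contains $Z_0\times C_r\cong C_q\times C_r$, and $Z_0=M'\le G_{q,r}'$. For $m=(v,f,z)\in M$ the commutator $[g,m]=gmg^{-1}\cdot m^{-1}$ lies in $M$ and has image $((g-1)v,(g-1)f)$ in $M/Z_0$. As $g-1$ is onto, $G_{q,r}'\cap M$ maps onto $M/Z_0$; it also contains $Z_0$, so $M\le G_{q,r}'$. Hence $G_{q,r}=MC_r=G_{q,r}'C_r$.
\end{proof}

For $(q,r)=(3,2)$ the space $V$ is spanned by $g-1$, on which $g$ acts as $-1$. The group $M$ is the group of matrices $\left(\begin{smallmatrix}1&f&z\\0&1&v\\0&0&1\end{smallmatrix}\right)$ over $\mathbb F_3$, the element $g$ acts as conjugation by $\mathrm{diag}(1,-1,1)$, and $|G_{3,2}|=54$.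

Applying Lemma~\ref{lem:Gqr} to $(q,r)$ and to $(r,q)$ gives two groups that contain $C=C_q\times C_r$ with the roles of the two factors exchanged. Put
\[
\Delta_{q,r}=G_{q,r}*_{C}G_{r,q}.
\]

\begin{lemma}\label{lem:Delta}
The group $\Delta_{q,r}$ is perfect, and for all sufficiently large $n$ it has a non-trivial homomorphism to $A_n$.
\end{lemma}

\begin{proof}
The group $\Delta_{q,r}^{\mathrm{ab}}$ is generated by the images of $G_{q,r}$ and $G_{r,q}$. The image of $G_{q,r}=G_{q,r}'C_r$ is the image of $C_r$, which is trivial because $C_r\le G_{r,q}'$. The image of $G_{r,q}=G_{r,q}'C_q$ is the image of $C_q$, which is trivial because $C_q\le G_{q,r}'$. So $\Delta_{q,r}$ is perfect.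

Write $A=G_{q,r}$ and $B=G_{r,q}$. To act on a finite set we need actions of $A$ and $B$ on the same set that agree on $C$. Let $X_A$ be the disjoint union of $|B|/|C|$ copies of $A$ with $A$ acting by left multiplication, and let $X_B$ be the disjoint union of $|A|/|C|$ copies of $B$ with $B$ acting by left multiplication. The group $C$ acts freely on both sets, and both have $|A||B|/|C|$ points. A free $C$-set is a disjoint union of copies of $C$, so $X_A$ and $X_B$ are isomorphic as $C$-sets. Identify them along such an isomorphism and call the result $X$. The actions of $A$ and $B$ on $X$ agree on $C$, so they define a homomorphism $\Delta_{q,r}\to\mathrm{Sym}(X)$, which is injective on $A$ and hence non-trivial. Its composite with the sign map is trivial because $\Delta_{q,r}$ is perfect, so the image lies in $\mathrm{Alt}(X)$, which embeds in $A_n$ for all $n\ge|X|$.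
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
The two sides of the fiber product must use disjoint sets of primes, so we take $\Delta_{2,3}$ and $\Delta_{5,7}$. Let $\sigma=\{2,3\}$ and let $\tau$ be the set of all other primes. By Lemma~\ref{lem:Delta} there is an odd $n\ge5$ with non-trivial homomorphisms $\beta_\sigma\colon\Delta_{2,3}\to A_n$ and $\beta_\tau\colon\Delta_{5,7}\to A_n$. These need not be onto, so we use all their conjugates. Let $\Gamma_\sigma$ be the free product of $|A_n|$ copies of $\Delta_{2,3}$ indexed by $g\in A_n$, and let $\alpha_\sigma\colon\Gamma_\sigma\to A_n$ be $x\mapsto g\beta_\sigma(x)g^{-1}$ on the copy with index $g$. The image of $\alpha_\sigma$ is the normal closure of $\beta_\sigma(\Delta_{2,3})\ne1$, which is $A_n$ because $A_n$ is simple. Define $\Gamma_\tau$ and the surjection $\alpha_\tau$ by the same recipe from $\Delta_{5,7}$ and $\beta_\tau$. Then $\Gamma_\sigma$ is a $\sigma$-product, $\Gamma_\tau$ is a $\tau$-product, and both are perfect, being generated by perfect subgroups.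

The group $A_n$ is generated by $(1\,2\,3)$ and $(1\,2\,\cdots\,n)$, which is even since $n$ is odd. Indeed, conjugating the first by powers of the second gives the $3$-cycles $(i\ \,i{+}1\ \,i{+}2)$. By induction on $m\ge3$, those with $i\le m-2$ generate $A_m$: they generate a subgroup of $A_m$ that is transitive on $\{1,\dots,m\}$ and, for $m>3$, contains $A_{m-1}$ in the stabilizer of $m$, so its order is at least $|A_m|$. Hence for $d\ge2$ there is a continuous surjection $\pi\colon\widehat F_d\to A_n$.

Let $L=\Gamma_\sigma\times_{A_n}\Gamma_\tau$ and let $\lambda\colon L\to\widehat F_d$ be given by Proposition~\ref{prop:main} with $S=A_n$. By Lemma~\ref{lem:perfectfiber}, $L'$ is finitely generated and perfect and maps onto $A_n$. Hence $\lambda(L')$ is a finitely generated perfect subgroup of $\widehat F_d$ with $\pi(\lambda(L'))=A_n$, and in particular it is non-trivial.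
\end{proof}

\begin{thebibliography}{9}

\bibitem{genus}
\emph{The finite and solvable genus of finitely generated free and surface groups},
\texttt{http://verso.mat.uam.es/\textasciitilde{}andrei.jaikin/preprints/profinitefree.pdf}

\bibitem{RZ}
Ribes and Zalesskii, \emph{Profinite Groups}.

\bibitem{Serre}
Serre, \emph{Galois Cohomology}.

\end{thebibliography}
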